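\title{Minimum degree forcing a $k$-connected subgraph:\\ the bound $3k-4$ holds but is not sharp for large $k$}

\begin{abstract}
What minimum degree forces a graph to contain a $k$-connected subgraph? A conjecture from the problem collection of the Fourth Cracow Conference asserts that, for every $k\ge2$, minimum degree $3k-4$ suffices and $3k-5$ does not. We prove the first assertion for all $k\ge 2$, in a stronger form: a graph with at least $2k-2$ vertices and no $k$-connected subgraph has at least $2k-2$ vertices of degree at most $3k-5$, and $2k-2$ is best possible. We disprove the second assertion for all large $k$: there is an absolute constant $\sigma>0$ such that minimum degree $(3-\sigma)(k-1)$ already suffices. The first result is a weighted count of vertices of low degree, proved by induction along small separators. The second rests on a description of the graphs for which this count is nearly tight.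
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and nonempty, and $\delta(G)$ denotes the minimum degree of $G$. For an integer $k\ge1$, a graph $H$ is \emph{$k$-connected} if it has more than $k$ vertices and $H-S$ is connected for every set $S$ of fewer than $k$ vertices. Such a graph has $\delta(H)\ge k$: deleting the neighbors of a vertex of degree less than $k$ would isolate it from the at least one vertex that remains. The converse fails badly. Two large cliques that share one vertex form a graph of large minimum degree that is not even $2$-connected. Each of the two cliques, however, is highly connected, and so the right question concerns subgraphs: what minimum degree forces a $k$-connected subgraph?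

For $k=2$ the answer is $2$. A graph has a $2$-connected subgraph exactly when it has a cycle, minimum degree $2$ forces a cycle, and a tree has minimum degree $1$. The following generalization of a star indicates what to expect for larger $k$.

\begin{example}\label{ex:cliques}
Let $k\ge 2$ and $r\ge2$. Take an independent set $Z$ of $k-1$ vertices and $r$ disjoint cliques with $k-1$ vertices each, and join every vertex of $Z$ to every vertex of every clique. Let $H$ be a subgraph with more than $k$ vertices. If $H$ meets two cliques, then deleting $Z$ disconnects $H$. If $H$ meets at most one clique $K$, then $H$ has at least two vertices in $Z$, and deleting $K$ disconnects $H$. So there is no $k$-connected subgraph. The vertices of the cliques have degree $2k-3$ and those of $Z$ have degree $r(k-1)\ge 2k-2$. The minimum degree is $2k-3$ and the average degree is $\frac{r}{r+1}(3k-4)$.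
\end{example}

The average degree in Example~\ref{ex:cliques} approaches $3k-4$ from below, but the degrees are very uneven. One may guess that a more balanced way of gluing such pieces brings every degree up to $3k-5$ and that $3k-4$ cannot be reached. The known results agree with this guess. For $2\le k\le7$, every graph with $\delta(G)\ge3k-4$ has a $k$-connected subgraph, and there is a graph with $\delta(G)=3k-5$ that has none. For $k\ge8$, minimum degree $4k-6$ is known to suffice. The following conjecture is posed in \cite{cracow}.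

\medskip
\noindent\textbf{Conjecture.} \emph{For every integer $k\ge2$ both of the following hold.}
\begin{itemize}
\item[(a)] \emph{Every graph $G$ with $\delta(G)\ge3k-4$ has a $k$-connected subgraph.}
\item[(b)] \emph{There is a graph $G$ with $\delta(G)=3k-5$ that has no $k$-connected subgraph.}
\end{itemize}

We show that (a) is true for every $k\ge2$ and that (b) is false for all large $k$.

\begin{theorem}\label{thm:a}
Let $k\ge2$.
\begin{itemize}
\item[(i)] If $\delta(G)\ge3k-4$, then $G$ has a $k$-connected subgraph.
\item[(ii)] If $G$ has at least $2k-2$ vertices and no $k$-connected subgraph, then at least $2k-2$ vertices of $G$ have degree at most $3k-5$. The number $2k-2$ is best possible.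
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:b}
There are absolute constants $\sigma>0$ and $k_0$ such that for all $k\ge k_0$ every graph with $\delta(G)\ge(3-\sigma)(k-1)$ has a $k$-connected subgraph. Moreover $\sigma(k-1)\ge2$ for $k\ge k_0$.
\end{theorem}

\begin{corollary}\label{cor:main}
For $k\ge k_0$, every graph with $\delta(G)=3k-5$ has a $k$-connected subgraph. So part~\textup{(b)} fails for every $k\ge k_0$, and the Conjecture is false.
\end{corollary}

\begin{proof}
We have $3k-5=3(k-1)-2\ge(3-\sigma)(k-1)$, and Theorem~\ref{thm:b} applies.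
\end{proof}

The exact set of $k$ for which (b) holds is not determined here, and we make no attempt to optimize $\sigma$ and $k_0$.

Section~\ref{sec:weight} proves Theorem~\ref{thm:a}. Section~\ref{sec:plan} rescales the argument and explains the plan for Theorem~\ref{thm:b}, which is carried out in Sections~\ref{sec:dense}--\ref{sec:surplus}.

Throughout, $\kappa=k-1$, and a graph is called \emph{loose} if it has no $k$-connected subgraph. Subgraphs of loose graphs are loose. We write $x^+=\max\{x,0\}$, and we call a function $f$ \emph{$1$-Lipschitz} if $|f(x)-f(y)|\le|x-y|$ for all $x,y$.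

\section{A weighted count of vertices of low degree}\label{sec:weight}

A loose graph that is not too small falls apart along at most $\kappa$ vertices, and both parts are again loose. Every induction in this paper runs along such decompositions. It is convenient to have separators of size exactly $\kappa$. A \emph{separation} of $G$ is a partition $(A,Z,B)$ of $V(G)$ with $|Z|=\kappa$, $A\ne\emptyset\neq B$, and no edge between $A$ and $B$. We write $G_A=G[A\cup Z]$ and $G_B=G[B\cup Z]$. Vertices of $A$ have the same degree in $G$ as in $G_A$, and vertices of $B$ have the same degree in $G$ as in $G_B$.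

\begin{lemma}\label{lem:sep}
Every loose graph with at least $\kappa+2$ vertices has a separation.
\end{lemma}

\begin{proof}
The graph $G$ has more than $k$ vertices and is not $k$-connected, so $G-S$ is disconnected for some $S$ with $|S|\le\kappa$. Distribute the components of $G-S$ into nonempty sets $A$ and $B$. As long as $|S|<\kappa$ we have $|A|+|B|\ge3$, so one of $A,B$ has at least two vertices, and we move one of them into $S$.
\end{proof}

The idea behind Theorem~\ref{thm:a} is visible for $k=3$, where $\kappa=2$ and we want four vertices of degree at most $4$ in every loose graph with at least four vertices. Try to count such vertices by induction. If $|A|,|B|\ge2$, then $G_A$ and $G_B$ each have four of them, at most two of which lie in $Z$, so $A$ and $B$ each contain two, and we are done. If $B=\{v\}$ and $|A|\ge 2$, the count can go wrong: $v$ is one new vertex of low degree, but both vertices of $Z$ may have degree $4$ in $G_A$ and degree $5$ in $G$. The remedy is to record how far a vertex is from leaving the count. Give weight $2$ to vertices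 of degree at most $3$, weight $1$ to vertices of degree $4$, and weight $0$ to all others, and claim that the total weight is at least $8$. Now $v$ has degree at most $2$ and brings weight $2$, while each of its at most two edges costs at most $1$. If $|A|,|B|\ge2$, then $A$ and $B$ each carry weight at least $8-2\cdot2=4$. If $|A|=|B|=1$, there are four vertices of degree at most $3$. In all cases the total is at least $8$, and this requires four vertices of positive weight. The general statement is as follows.

\begin{lemma}\label{lem:weight}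
Let $\kappa\ge1$ and $f(t)=\min\{\kappa,(3\kappa-1-t)^+\}$. If $G$ is loose with $N\ge2\kappa$ vertices, then $\sum_{v}f(\deg v)\ge2\kappa^2$.
\end{lemma}

\begin{proof}
The function $f$ is nonincreasing and $1$-Lipschitz, $0\le f\le\kappa$, and $f(t)=\kappa$ for $t\le2\kappa-1$. We use induction on $N$. If $N=2\kappa$, all degrees are at most $2\kappa-1$ and the sum equals $2\kappa^2$. Let $N\ge2\kappa+1\ge\kappa+2$, and take a separation $(A,Z,B)$ with $a=|A|\ge b=|B|$.

\emph{Case $a,b\ge\kappa$.} The graph $G_A$ has at least $2\kappa$ and fewer than $N$ vertices, so its weight is at least $2\kappa^2$, of which $Z$ carries at most $\kappa\cdot\kappa$. Hence $\sum_{v\in A}f(\deg v)\ge\kappa^2$. The same argument in $G_B$ gives $\sum_{v\in B}f(\deg v)\ge\kappa^2$.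

\emph{Case $a\ge\kappa>b$.} By induction $\sum_{v\in A\cup Z}f(\deg_{G_A}v)\ge2\kappa^2$. When we pass to degrees in $G$, each vertex of $Z$ gains at most $b$ neighbors, so the sum drops by at most $\kappa b$. Each vertex of $B$ has degree at most $\kappa+b-1\le2\kappa-2$, so $B$ adds $\kappa b$.

\emph{Case $a,b<\kappa$.} All vertices of $A\cup B$ have degree at most $2\kappa-2$ and weight $\kappa$. Since $2\kappa<N=\kappa+a+b\le3\kappa-2$, each $z\in Z$ has $f(\deg z)\ge f(N-1)=3\kappa-N$. The total is at least $\kappa(N-\kappa)+\kappa(3\kappa-N)=2\kappa^2$.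
\end{proof}

The three cases use the three properties of $f$ in turn: the cap $\kappa$, the slope $1$, and the position of the zero at $3\kappa-1$. The hypothesis $N\ge2\kappa$ is necessary, because the sum is at most $\kappa N$.

\begin{example}\label{ex:split}
Let $S_m$ be the graph obtained by joining a clique $Q$ on $\kappa$ vertices completely to an independent set of $m$ vertices. An independent vertex has degree $\kappa<k$, so it lies in no $k$-connected subgraph, and only $\kappa$ vertices remain. Thus $S_m$ is loose. For $\kappa\le m\le2\kappa$ the independent vertices have weight $\kappa$, the vertices of $Q$ have degree $\kappa+m-1$ and weight $2\kappa-m$, and the total is $\kappa m+\kappa(2\kappa-m)=2\kappa^2$. So Lemma~\ref{lem:weight} holds with equality for these graphs, as it does for every loose graph with exactly $2\kappa$ vertices.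
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:a}]
(ii) The summands in Lemma~\ref{lem:weight} are at most $\kappa$ and vanish when $\deg v\ge3\kappa-1=3k-4$. So at least $2\kappa=2k-2$ vertices have degree at most $3k-5$. In $S_{2\kappa}$ the vertices of $Q$ have degree $3\kappa-1=3k-4$, and the $2k-2$ independent vertices have degree $k-1\le3k-5$; so exactly $2k-2$ vertices have degree at most $3k-5$.

(i) If $\delta(G)\ge3k-4$, then $G$ has at least $3k-3\ge2k-2$ vertices and none of degree at most $3k-5$. By (ii), $G$ is not loose.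
\end{proof}

\section{Rescaling, and the plan for Theorem~\ref{thm:b}}\label{sec:plan}

\subsection*{Normalized notation}
From now on $\kappa\ge 2$, and we measure everything in units of $\kappa$. Let $\nu=1/\kappa$ be the measure of a single vertex. For a vertex set $S$, a vertex $v$ and a function $g$ on vertices put
\[
\mu(S)=\nu|S|,\qquad d_S(v)=\nu|N(v)\cap S|,\qquad \int_Sg=\nu\sum_{v\in S}g(v).
\]
For a graph $G$ put $\mu(G)=\mu(V(G))$, $d_G(v)=\nu\deg_G(v)$, and $\mathrm{def}_G(v)=\mu(G)-d_G(v)$. The \emph{defect} $\mathrm{def}_G(v)$ is the measure of the set of non-neighbors of $v$, including $v$ itself, so $\mathrm{def}_G\ge\nu$ and $d_G\le\mu(G)-\nu$. Edge counts are divided by $\kappa^2$: for disjoint $A,B$ we put $e(A,B)=\int_Ad_B=\int_Bd_A$, and $e(U)=\frac12\int_Ud_U$. In a separation $\mu(Z)=1$, and every loose graph with $\mu(G)\ge2$ has a separation. We use Markov's inequality in the form: if $g\ge0$ on $S$ and $\lambda>0$, then $\mu(\{v\in S:g(v)\ge\lambda\})\le\frac1\lambda\int_Sg$.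

For $s>0$ let
\[
\omega_s(t)=\min\{1,(3-s-t)^+\}=1-\min\{1,(t-2+s)^+\},\qquad \Phi_s(G)=\int_{V(G)}\omega_s(d_G).
\]
The function $\omega_s$ is nonincreasing and $1$-Lipschitz; it equals $1$ exactly for $t\le2-s$ and $0$ exactly for $t\ge3-s$. Since $\omega_\nu(\nu t)=\nu f(t)$, Lemma~\ref{lem:weight} reads
\begin{equation}\label{eq:two}
\Phi_\nu(G)\ge2\qquad\text{for every loose $G$ with }\mu(G)\ge2.
\end{equation}
For $\sigma\ge\nu$ we have $\omega_\nu-\sigma\le\omega_\sigma\le\omega_\nu$, and so
\begin{equation}\label{eq:compare}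
\Phi_\nu(G)-\sigma\mu(G)\le\Phi_\sigma(G)\le\Phi_\nu(G).
\end{equation}
The next lemma collects the bookkeeping for one separation: when $B$ is attached to $G_A$, it brings its own weight, and the vertices of $Z$ lose some.

\begin{lemma}\label{lem:step}
Let $s>0$, let $(A,Z,B)$ be a separation of $G$ and $b=\mu(B)$. Define the \emph{loss} $\ell(z)=\omega_s(d_{G_A}(z))-\omega_s(d_G(z))$ for $z\in Z$, and $L=\int_Z\ell$.
\begin{itemize}
\item[(a)] $\Phi_s(G)-\Phi_s(G_A)=\int_B\omega_s(d_G)-L$.
\item[(b)] $0\le\ell(z)\le d_B(z)\le b$ and $\ell(z)\le1-\omega_s(d_G(z))$. Hence $L\le e(B,Z)\le b$ and $L\le1$.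
\item[(c)] $d_G(v)\le1+b-\nu$ for $v\in B$, and $\int_B\omega_s(d_G)\ge\Phi_s(G_B)-1$.
\item[(d)] $\Phi_s(G)\ge\Phi_s(G_A)+\Phi_s(G_B)-2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Vertices of $A$ have the same degree in both graphs. (b) We have $d_G(z)=d_{G_A}(z)+d_B(z)$, the function $\omega_s$ is nonincreasing, $1$-Lipschitz and at most $1$, and $\mu(Z)=1$. (c) A vertex $v\in B$ has $d_G(v)=d_{G_B}(v)\le\mu(G_B)-\nu$, and $Z$ carries weight at most $1$ in $G_B$. (d) Combine (a), (c) and $L\le1$.
\end{proof}

\subsection*{The plan}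
A graph with $\delta(G)\ge(3-\sigma)\kappa$ has $\Phi_\sigma(G)=0$, so Theorem~\ref{thm:b} asks for a positive lower bound on $\Phi_\sigma$. The analogue of \eqref{eq:two} is false. For the graphs $S_m$ with $2\le\mu(S_m)\le3-\sigma$ and $\sigma>\nu$, the independent vertices carry weight $\mu-1$ and $Q$ carries weight $3-\sigma-(\mu-\nu)$, so $\Phi_\sigma(S_m)=2-\sigma+\nu<2$. A deficit of order $\sigma$ is harmless once, but by Lemma~\ref{lem:step}(d) deficits add up under gluing, and the number of gluings is unbounded. For the same reason \eqref{eq:compare} is useless for large graphs.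

What adds up for deficits also adds up for surpluses. We therefore prove that every loose graph with $\mu(G)\ge3.5$ has $\Phi_\sigma(G)\ge2+\varepsilon/4$ for a constant $\varepsilon$ much larger than $\sigma$ (Proposition~\ref{prop:surplus}). Take a smallest counterexample $G_0$ and repeatedly remove the smaller side $B_i$ of a separation, which gives a chain $G_0\supset G_1\supset\cdots$. The chain ends at a graph with a larger surplus: either both sides are large and their surpluses add, or the graph has bounded measure and a stability version of \eqref{eq:two} applies (Proposition~\ref{prop:stable}). A piece $B_i$ of measure clearly below $1$ costs nothing, and any other piece costs $O(\sigma)$. So a counterexample needs many pieces of the second kind, and while the first $J$ of them are removed, $\Phi_\sigma$ stays close to $2$. We show that three suitable pieces carry weight close to $3$.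

Here is the model case, which contains the reason why the degrees in Example~\ref{ex:cliques} cannot be evened out. Suppose that $B_0,B_1,B_2$ are cliques on $\kappa$ vertices and that $B_i$ is completely joined to its separator $Z_i$. In $G_i$ the vertices of $B_i$ have normalized degree $2-\nu$ and weight at least $1-\sigma$. The set $Z_i$ is independent, for two adjacent vertices of $Z_i$ together with $B_i$ would form the $k$-connected graph $K_{k+1}$. So $Z_i$ contains at most one vertex of each clique $B_j$ with $j>i$. A vertex of $B_j$ has a larger degree in $G_0$ than in $G_j$ only if it lies in some $Z_i$ with $i<j$, and this concerns at most three vertices. Hence $\Phi_\sigma(G_0)\ge3(1-\sigma)-3\nu$.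

To make this robust we need an approximate form of ``$Z_i$ is independent'' (Lemma~\ref{lem:pairs}), control of pieces of measure well above $1$ (Proposition~\ref{prop:stable} and Lemma~\ref{lem:hub}), and a way of handling pieces that are far from cliques. Those contain many vertices of low degree, which turn out to keep their full weight, so there are only boundedly many such pieces (Lemma~\ref{lem:low}).

\section{Two facts about dense loose graphs}\label{sec:dense}

A complete loose graph has at most $\kappa+1$ vertices. The first lemma is a quantitative form of this.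

\begin{lemma}\label{lem:pairs}
A loose graph with $\kappa+t$ vertices, $t\ge1$, has at least $(t^2-1)/3$ nonadjacent pairs of vertices.
\end{lemma}

\begin{proof}
Induction on $t$; for $t=1$ there is nothing to prove. For $t\ge2$ take a separation with $a=|A|\ge b=|B|$ and $a+b=t$. There are $ab$ nonadjacent pairs between $A$ and $B$, and at least $(a^2-1)/3$ in $G_A$, which has $\kappa+a$ vertices. Finally $3ab+a^2\ge(a+b)^2$ because $ab\ge b^2$.
\end{proof}

The second lemma concerns graphs that resemble $S_m$. For $h>0$, an \emph{$h$-hub} of $G$ is a set $Q\subseteq V(G)$ with $\mu(Q)=1$ and $\int_Q\mathrm{def}_G\le h$. If $Q$ is a clique on $\kappa$ vertices joined to all other vertices of a loose graph, then the other vertices are independent, since an edge among them would extend $Q$ to $K_{k+1}$. In the approximate situation a single edge is not enough, but a moderately connected subgraph is, and Theorem~\ref{thm:a}(i) supplies one unless there are few edges.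

\begin{lemma}\label{lem:hub}
Let $h>0$ with $\kappa\sqrt h\ge1$. Let $G$ be loose with $\mu(G)\le5$, let $Q$ be an $h$-hub of $G$, and $U=V(G)\setminus Q$. Then $e(U)\le100\sqrt h$, and $\mu(\{u\in U:d_U(u)\ge\lambda\})\le200\sqrt h/\lambda$ for every $\lambda>0$.
\end{lemma}

\begin{proof}
Let $s=\sqrt h$. We first discard atypical vertices. Let $Q'=\{q\in Q:\mathrm{def}_G(q)\le s\}$; by Markov's inequality $\mu(Q\setminus Q')\le h/s=s$. Let $U_0$ be the set of $u\in U$ with more than $s\kappa$ non-neighbors in $Q$. There are at most $h\kappa^2$ nonadjacent pairs between $Q$ and $U$, so $\mu(U_0)\le s$. Let $t=\lceil5s\kappa\rceil\ge5$.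

Suppose that $G[U\setminus U_0]$ has a $t$-connected subgraph $F$. Put $W=V(F)$, so $\mu(W)>5s$, and $R=G[Q'\cup W]$. Then $|V(R)|>(1-s)\kappa+5s\kappa\ge\kappa+4>k$. We show that $R-X$ is connected for every $X\subseteq V(R)$ with $|X|\le\kappa$. The point is that $X$ cannot both break $F$ and cover almost all of $Q'$.

If $\mu(X\cap W)\le3s$, then $F-X$ is connected because $3s\kappa<t$. Moreover $\mu(W\setminus X)>2s$, and every $q\in Q'\setminus X$ has at most $s\kappa$ non-neighbors, hence a neighbor in $W\setminus X$.

If $\mu(X\cap W)>3s$, then $\mu(X\cap Q')<1-3s$ and $\mu(Q'\setminus X)>2s$. Each vertex of $Q'$ is nonadjacent or equal to at most $s\kappa$ vertices, so any two vertices of $Q'\setminus X$ have a common neighbor in $Q'\setminus X$. Each $w\in W\setminus X$ lies outside $U_0$ and has at most $s\kappa$ non-neighbors in $Q$, hence a neighbor in $Q'\setminus X$.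

So $R$ is $k$-connected, which is impossible. Therefore $G[U\setminus U_0]$ has no $t$-connected subgraph, and by Theorem~\ref{thm:a}(i), with $t$ in place of $k$, each of its subgraphs has a vertex of degree less than $3t$. Deleting such vertices one at a time exhausts the graph and removes fewer than $3t$ edges per vertex, so $G[U\setminus U_0]$ has at most $3t|U|$ edges. Here $|U|\le4\kappa$, and at most $|U_0|\,|U|\le4s\kappa^2$ edges of $G[U]$ meet $U_0$. With $t\le5s\kappa+1$ and $\kappa\le s\kappa^2$, the number of edges in $U$ is at most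
\[
12t\kappa+4s\kappa^2\le64s\kappa^2+12\kappa\le100s\kappa^2 .
\]
The last claim is Markov's inequality applied to $\int_Ud_U=2e(U)$.
\end{proof}

\section{The constants}\label{sec:constants}

Let $g(x)=x+11000\,x^{1/4}$ and $\psi(h)=g(g(2200\sqrt h))$. The function $\psi$ measures how much a hub can deteriorate in Lemma~\ref{lem:propagate}. It is increasing, $\psi(h)\to0$ as $h\to0$, and $h\le2200\sqrt h\le g(2200\sqrt h)\le\psi(h)$ for $0<h\le1$. We fix, in this order:
\begin{itemize}
\item $\rho=10^{-4}$, $J=3(24/\rho+1)=720003$ and $\eta_1=10^{-30}$;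
\item $\alpha_1\in(0,\frac14)$ with $\psi(4\alpha_1)\le\eta_1$, and $\eta_2=\alpha_1/200$;
\item $\alpha_2\in(0,\frac14)$ with $\psi(4\alpha_2)\le\eta_2$;
\item $\theta=\alpha_2/100$, $\varepsilon=\theta^2$, $\sigma=\varepsilon/(32J)$ and $k_0=\lceil2/\sigma\rceil+1$.
\end{itemize}
These are absolute constants. The numbers $\eta_1,\eta_2$ are qualities of hubs, $\alpha_1,\alpha_2$ are margins by which a graph exceeds measure $2$, and $\rho$ is the tolerance in ``a piece of measure about $1$''. From now on $k\ge k_0$, so $\sigma\kappa\ge2$. Since $4\alpha_i\le\psi(4\alpha_i)\le\eta_i$,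
\begin{equation}\label{eq:order}
\nu<\sigma<\varepsilon<\theta<\alpha_2<\eta_2<\alpha_1<\eta_1=10^{-30},\qquad \varepsilon/\alpha_2=\theta/100 .
\end{equation}
Lemma~\ref{lem:hub} will only be applied with $h\ge\alpha_2$, and then $\kappa\sqrt h\ge\kappa\alpha_2>1$.

\section{Loose graphs of weight close to $2$}\label{sec:stable}

Call $G$ \emph{near-extremal} if it is loose, $\mu(G)\ge2$ and $\Phi_\nu(G)\le2+\varepsilon$. Example~\ref{ex:split} gave two families: graphs of measure $2$, and the graphs $S_m$ of measure between $2$ and $3$, which have a hub. Up to small errors there are no others.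

\begin{proposition}\label{prop:stable}
Every near-extremal graph $G$ satisfies one of the following.
\begin{itemize}
\item[(i)] $\mu(G)<2+\alpha_2$.
\item[(ii)] $2+\alpha_2\le\mu(G)\le3.1$, and $G$ has an $\eta_2$-hub.
\item[(iii)] $3\le\mu(G)\le3.1$, and $G$ has an $\eta_1$-hub.
\end{itemize}
In particular $\Phi_\nu(G)>2+\varepsilon$ for every loose $G$ with $\mu(G)\ge3.5$.
\end{proposition}

We follow the proof of Lemma~\ref{lem:weight} and ask when each case is nearly tight. We peel off sides of measure less than $1$ until a \emph{core} remains, in which both sides of a separation are small or both are large. We find a hub in the core or at the first stage of measure at least $2+\alpha_2$, and we show that it survives while the peeled pieces are put back. For the last part the hub needs one more property: a hub $Q$ of $G$ is \emph{firm} if all but measure $\alpha_2$ of its vertices satisfy $d_G(q)\ge2-2\theta$. In this section losses refer to $\omega_\nu$.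

\subsection*{One peeling step}
If a small piece adds almost nothing to $\Phi_\nu$, then almost all possible edges to $Z$ are present and almost each of them lowers a weight. This forces the vertices of $Z$ to have degree about $2$ or more before the piece is attached.

\begin{lemma}\label{lem:tight}
Let $G$ be near-extremal with a separation $(A,Z,B)$ such that $b=\mu(B)<1\le\mu(A)$. Then $G_A$ is near-extremal and $b-e(B,Z)\le\varepsilon$. If $b>\theta$, then all but measure $\theta$ of the vertices $z\in Z$ satisfy
\begin{equation}\label{eq:tight}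
d_{G_A}(z)\ge2-2\theta,\qquad d_B(z)\ge b-\theta.
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:step}(c), $d_G<2-\nu$ and so $\omega_\nu(d_G)=1$ on $B$. Hence $x=\Phi_\nu(G)-\Phi_\nu(G_A)$ equals $b-L=\int_Z(b-\ell)$, and the integrand is nonnegative. So $x\ge0$, and $G_A$ is near-extremal because $\mu(G_A)\ge2$. By \eqref{eq:two}, $x\le\varepsilon$, and $b-e(B,Z)\le b-L\le\varepsilon$. By Markov's inequality all but measure $\varepsilon/\theta=\theta$ of the $z\in Z$ have $\ell(z)>b-\theta$. Let $b>\theta$. For such $z$, Lemma~\ref{lem:step}(b) gives $d_B(z)\ge\ell(z)>b-\theta$ and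
\[
0<b-\theta<\ell(z)\le(d_G(z)-2+\nu)^+\le (d_{G_A}(z)+b-2+\nu)^+,
\]
so that $d_{G_A}(z)>2-\theta-\nu\ge2-2\theta$.
\end{proof}

\subsection*{The core}

\begin{lemma}\label{lem:core}
Let $T$ be near-extremal with $\mu(T)\ge2+\alpha_2$, and let $(A,Z,B)$ be a separation of $T$.
\begin{itemize}
\item[(a)] If $\mu(A),\mu(B)<1$, then $\mu(T)<3$ and $Z$ is a firm $4\alpha_2$-hub of $T$.
\item[(b)] If $\mu(A),\mu(B)\ge1$ and Proposition~\ref{prop:stable} holds for graphs with fewer vertices than $T$, then $3\le\mu(T)\le3.1$ and $Z$ is a firm $4\alpha_1$-hub of $T$.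
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $y=\mu(T)-2\in[\alpha_2,1)$. On $A\cup B$, a set of measure $1+y$, the weight is $1$. For $z\in Z$ we have $3-\nu-d_T(z)=1-y+\mathrm{def}_T(z)-\nu>0$, so $\omega_\nu(d_T(z))=1-y+u(z)$ with $u(z)=\min\{y,\mathrm{def}_T(z)-\nu\}\ge0$. Therefore $\Phi_\nu(T)=2+\int_Zu$ and $\int_Zu\le\varepsilon$. All but measure $\varepsilon/\alpha_2\le \theta$ of the $z\in Z$ have $u(z)<\alpha_2\le y$. For these, $\mathrm{def}_T(z)=\nu+u(z)$ and $d_T(z)=2+y-\nu-u(z)>2-\nu$. So $Z$ is firm, and since $\mathrm{def}_T<3$ everywhere, $\int_Z\mathrm{def}_T\le\nu+\varepsilon+3\theta\le4\alpha_2$.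

(b) By \eqref{eq:two}, $\int_A\omega_\nu(d_T)\ge2-\int_Z\omega_\nu(d_{T_A})$ and $\int_B\omega_\nu(d_T)\ge2-\int_Z\omega_\nu(d_{T_B})$. Adding these and the weight of $Z$, we get
\[
\int_Z\Big[\big(1-\omega_\nu(d_{T_A})\big)+\big(1-\omega_\nu(d_{T_B})\big)+\omega_\nu(d_T)\Big]\le\Phi_\nu(T)-2\le\varepsilon .
\]
Let $Z_0$ be the set of $z\in Z$ where the bracket is less than $\theta$; then $\mu(Z\setminus Z_0)\le\theta$. Each of the three terms is less than $\theta$ on $Z_0$, which means that
\begin{equation}\label{eq:core}
d_T(z)\ge3-2\theta,\qquad d_{T_A}(z)\le2+\theta,\qquad d_{T_B}(z)\le2+\theta\qquad(z\in Z_0).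
\end{equation}
By Lemma~\ref{lem:step}(d) and \eqref{eq:two}, $\Phi_\nu(T_A),\Phi_\nu(T_B)\le\Phi_\nu(T)$, so $T_A$ and $T_B$ are near-extremal and Proposition~\ref{prop:stable} applies to them.

We show that both have measure less than $2+\alpha_1$. A side that is larger has a hub, and the following statement says that most of $Z$ avoids the hub and has degree about $1$.
\begin{quote}
$(*)$\quad If $C\in\{A,B\}$ and $\mu(T_C)\ge2+\alpha_1$, then $\mu(\{z\in Z_0:d_{T_C}(z)\le1.1\})\ge0.9$.
\end{quote}
Indeed, $T_C$ satisfies (ii) or (iii), with a hub $Q$; let $U=V(T_C)\setminus Q$. A vertex $z\in Z_0\cap Q$ has $\mathrm{def}_{T_C}(z)\ge\mu(T_C)-2-\theta$ by \eqref{eq:core}. In case (ii) this is at least $\alpha_1/2$, and Markov's inequality gives $\mu(Z_0\cap Q)\le2\eta_2/\alpha_1=0.01$. In case (iii) it is at least $0.9$, and $\mu(Z_0\cap Q)\le\eta_1/0.9\le0.01$. In both cases $Q$ is an $\eta_1$-hub, so by Lemma~\ref{lem:hub} at most measure $2000\sqrt{\eta_1}\le0.01$ of $U$ has $d_U\ge0.1$. All other vertices of $Z_0$ have $d_{T_C}\le\mu(Q)+0.1=1.1$, and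 their measure is at least $1-\theta-0.02\ge0.9$. This proves $(*)$.

Suppose that one side is large, say $\mu(T_A)\ge2+\alpha_1$. The vertices $z$ given by $(*)$ for $C=A$ have $d_B(z)=d_T(z)-d_{T_A}(z)\ge3-2\theta-1.1\ge1.85$. So $\mu(T_B)\ge2.85$, and $(*)$ applies to $C=B$ too. Two subsets of $Z$ of measure at least $0.9$ intersect, and a common vertex has $1.85\le d_B(z)\le d_{T_B}(z)\le1.1$, a contradiction.

Hence $\mu(T)=\mu(T_A)+\mu(T_B)-1$ lies in $[3,3+2\alpha_1)$. On $Z_0$ we have $\mathrm{def}_T\le2\alpha_1+2\theta$, so $\int_Z\mathrm{def}_T\le2\alpha_1+2\theta+3.1\theta\le4\alpha_1$. The hub $Z$ is firm by \eqref{eq:core}.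
\end{proof}

This proof explains why Proposition~\ref{prop:stable} has two levels of accuracy. Statement $(*)$ needs hubs of quality much smaller than the margin $\alpha_1$, whereas case (b) only leads to quality $\psi(4\alpha_1)$, which is much larger than $\alpha_1$. In case (iii) the lower bound $\mu\ge3$ makes up for the weaker hub.

\subsection*{Crossing the threshold}
A core of measure close to $2$ need not have a hub. One appears when the measure passes $2+\alpha_2$.

\begin{lemma}\label{lem:cross}
Let $G$ be near-extremal with a separation $(A,Z,B)$ such that $b=\mu(B)<1\le\mu(A)$ and $\mu(G_A)<2+\alpha_2\le\mu(G)$. Then $\mu(G)\le3.1$ and $G$ has a firm $4\alpha_2$-hub.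
\end{lemma}

\begin{proof}
We have $\mu(G)<3+\alpha_2\le3.1$. Let $y=\mu(G)-2\ge\alpha_2$.

Suppose that $y\le2\alpha_2$, and let $V'=\{v:d_G(v)>2-\nu\}$. We have $1-\omega_\nu(d_G)=0$ outside $V'$, and $1-\omega_\nu(d_G)\le d_G-2+\nu\le y$ on $V'$. So $y-\varepsilon\le\mu(G)-\Phi_\nu(G)\le y\mu(V')$, and $\mu(V')\ge1-\varepsilon/\alpha_2\ge1-\theta$. Choose $Q$ with $\mu(Q)=1$ and $Q\subseteq V'$ or $Q\supseteq V'$; then $\mu(Q\setminus V')\le\theta$, so $Q$ is firm. On $V'$ we have $\mathrm{def}_G<y+\nu\le3\alpha_2$, and $\mu(G)<3$, so $\int_Q\mathrm{def}_G\le3\alpha_2+3\theta\le4\alpha_2$.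

Suppose that $y>2\alpha_2$. Then $b=\mu(G)-\mu(G_A)>\alpha_2>\theta$, and all but measure $\theta$ of the $z\in Z$ satisfy \eqref{eq:tight}. These have $d_G(z)\ge2+b-3\theta$, while $\mu(G)<2+\alpha_2+b$, so $\mathrm{def}_G(z)\le\alpha_2+3\theta$. Thus $Z$ is firm and $\int_Z\mathrm{def}_G\le\alpha_2+3\theta+3.1\theta\le4\alpha_2$.
\end{proof}

\subsection*{The hub survives}
The number of peeled pieces is unbounded, so errors estimated step by step would accumulate. We use a global quantity instead: the total excess of degrees over a level slightly below $2$, which we take to be $\frac74$. A piece of measure $b\le\frac34$ raises this excess by at most $b$. So the excess over $\frac74$ stays below roughly $\mu-\frac74$, while near-extremality forces the excess over $2$ to be at least roughly $\mu-2$. Every vertex of degree at least $2$ contributes $\frac14$ to the difference of the two, and the hub already has measure $1$; this leaves no room for high degrees elsewhere. Pieces of measure above $\frac34$ need a separate argument, but at most two of them occur,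 because two such pieces add more than the $1.1$ available between $2$ and $3.1$.

\begin{lemma}\label{lem:propagate}
Let $T_0\subset T_1\subset\dots\subset T_r$ be near-extremal graphs such that, for each $i\ge1$, $T_i$ has a separation $(A_i,Z_i,B_i)$ with $b_i=\mu(B_i)<1\le\mu(A_i)$ and $T_{i-1}=T_i[A_i\cup Z_i]$. Let $h\in\{4\alpha_1,4\alpha_2\}$. If $\mu(T_0)\le3.1$ and $Q$ is a firm $h$-hub of $T_0$, then $\mu(T_r)\le3.1$ and $Q$ is a $\psi(h)$-hub of $T_r$.
\end{lemma}

\begin{proof}
Write $n_s=\mu(T_s)$, $d_s=d_{T_s}$, $D_s=\int_Q\mathrm{def}_{T_s}=n_s-\int_Qd_s$, and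
\[
\mathrm{Ex}_s=\int_{V(T_s)}(d_s-\tfrac74)^+,\qquad \beta_i=\int_{B_i}(d_i-\tfrac74)^+,\qquad M_s=2200\sqrt h+11\sum_{1\le i\le s}\beta_i .
\]
Call $i$ \emph{big} if $b_i>\frac34$. By Lemma~\ref{lem:step}(c), $\beta_i=0$ unless $i$ is big.

\medskip\noindent\emph{Step 1: if $n_s\le4.1$, then $D_s\le M_s$ and $n_s\le3+\varepsilon+\frac12M_s$.}
Let $p=\sum_{1\le i\le s}\beta_i$. From $T_{i-1}$ to $T_i$ only the degrees in $Z_i$ change, so $\mathrm{Ex}_i-\mathrm{Ex}_{i-1}\le\beta_i+e(B_i,Z_i)\le\beta_i+n_i-n_{i-1}$. In $T_0$ the vertices of $Q$ contribute at most $n_0-\frac74$ to $\mathrm{Ex}_0$. With $U=V(T_0)\setminus Q$, a vertex of $U$ has $d_0\le1+d_U$, so $U$ contributes at most $\int_Ud_U=2e(U)\le200\sqrt h$ by Lemma~\ref{lem:hub}. Hence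
\[
\mathrm{Ex}_s\le n_s-\tfrac74+200\sqrt h+p .
\]
Let $E=\{v\in V(T_s)\setminus Q:d_s(v)\ge2-\nu\}$ and $X=\int_E(d_s-2+\nu)$. Since $\frac14-\nu\ge\frac15$,
\[
\mathrm{Ex}_s\ge\int_Q(d_s-\tfrac74)+\int_E(d_s-\tfrac74)\ge n_s-D_s-\tfrac74+X+\tfrac15\mu(E).
\]
The two bounds give
\begin{equation}\label{eq:excess}
X+\tfrac15\mu(E)\le D_s+200\sqrt h+p .
\end{equation}
Now we use near-extremality. From $1-\omega_\nu(t)\le(t-2+\nu)^+$ we get
\[
n_s-2-\varepsilon\le n_s-\Phi_\nu(T_s)\le\int_Q(d_s-2+\nu)^++X .
\]
Since $Q$ is firm in $T_0$ and $d_s\ge d_0$, we have $\int_Q(2-\nu-d_s)^+\le2\theta+2\alpha_2$, and the identity $x^+=x+(-x)^+$ gives $\int_Q(d_s-2+\nu)^+\le n_s-D_s-2+\nu+2\theta+2\alpha_2$. Therefore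
\begin{equation}\label{eq:DX}
D_s\le X+\varepsilon+\nu+2\theta+2\alpha_2\le X+3\alpha_2 .
\end{equation}
Insert \eqref{eq:DX} into \eqref{eq:excess}; the term $X$ cancels. As $\alpha_2\le\sqrt{\alpha_2}\le\frac12\sqrt h$, we obtain $\mu(E)\le15\alpha_2+1000\sqrt h+5p\le1010\sqrt h+5p\le\frac12M_s$. Since $d_s-2+\nu\le n_s-2\le2.1$, we have $X\le2.1\mu(E)$, and \eqref{eq:DX} gives $D_s\le2121\sqrt h+10.5p+3\alpha_2\le M_s$. Finally, vertices outside $Q\cup E$ have weight $1$, so $n_s-1-\mu(E)\le\Phi_\nu(T_s)\le2+\varepsilon$.

\medskip\noindent\emph{Step 2: if $i$ is big, $n_{i-1}\le3.1$ and $D_{i-1}\le\bar h$ with $\alpha_2\le\bar h\le1$, then $\beta_i\le1000\,\bar h^{1/4}$.}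
We show that $Z_i$ almost coincides with $Q$; then $Q$ is a hub of $T_i[Q\cup B_i]$, and $B_i$ is sparse. By Lemma~\ref{lem:tight}, all but measure $\theta$ of the $z\in Z_i$ have $d_{i-1}(z)\ge2-2\theta$. Those outside $Q$ have $d_{U'}(z)\ge1-2\theta\ge0.9$ for $U'=V(T_{i-1})\setminus Q$, so Lemma~\ref{lem:hub} in $T_{i-1}$ bounds their measure by $200\sqrt{\bar h}/0.9\le250\sqrt{\bar h}$. As $\mu(Q)=\mu(Z_i)$, we get $\mu(Q\setminus Z_i)=\mu(Z_i\setminus Q)\le\theta+250\sqrt{\bar h}$. The number of nonadjacent pairs between $Q$ and $B_i$, divided by $\kappa^2$, is at most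
\[
\mu(Q\setminus Z_i)\,b_i+\big(b_i-e(B_i,Z_i)\big)\le\theta+250\sqrt{\bar h}+\varepsilon .
\]
Non-neighbors inside $Q$ are accounted for by $D_{i-1}$. So in $T_i[Q\cup B_i]$ the set $Q$ has total defect at most $\bar h+250\sqrt{\bar h}+\theta+\varepsilon\le300\sqrt{\bar h}$, and Lemma~\ref{lem:hub} gives $e(B_i)\le100\sqrt{300}\,\bar h^{1/4}\le2000\,\bar h^{1/4}$. For $v\in B_i$ we have $d_i(v)\le1+d_{B_i}(v)$ and $d_{B_i}(v)<1$, and $(t-\frac34)^+\le\frac t4$ for $0\le t\le1$. Hence $\beta_i\le\frac14\int_{B_i}d_{B_i}=\frac12e(B_i)\le1000\,\bar h^{1/4}$.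

\medskip\noindent\emph{Step 3: $n_s\le3.1$ and $D_s\le\psi(h)$ for all $s$.}
We use induction on $s$. For $s=0$ this holds by assumption, as $h\le\psi(h)$. Let $s\ge1$ and $n_j\le3.1$ for $j<s$. Then $n_s<4.1$, so Step 1 applies to every stage $j\le s$. Since $n_0\ge2$ and $n_{s-1}\le3.1$, at most one index $i\le s-1$ is big, so at most two indices $i\le s$ are big. Let $\psi_0=2200\sqrt h$; then $\alpha_2\le\psi_0\le g(\psi_0)\le\psi(h)\le\eta_1$. Before the first big index, $M_j=\psi_0$. If $i\le s$ is the first big index, then $D_{i-1}\le\psi_0$ by Step 1 and $11\beta_i\le11000\,\psi_0^{1/4}$ by Step 2, so $M_j\le g(\psi_0)$ before the second big index. If $i'\le s$ is the second big index, then $D_{i'-1}\le g(\psi_0)$ and $11\beta_{i'}\le11000\,g(\psi_0)^{1/4}$, so $M_s\le g(g(\psi_0))$. In all cases $M_s\le\psi(h)\le\eta_1$, and Step 1 gives $D_s\le\psi(h)$ and $n_s\le3+\varepsilon+\eta_1\le3.1$.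
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stable}]
We use induction on $|V(G)|$ and may assume $\mu(G)\ge2+\alpha_2$. As long as the current graph has a separation with $\mu(B)<1\le\mu(A)$, delete $B$. Numbering the graphs backwards, we obtain $T_0\subset\dots\subset T_r=G$ as in Lemma~\ref{lem:propagate}; they are near-extremal by Lemma~\ref{lem:tight}. Take a separation of $T_0$. Its sides both have measure at least $1$ or both have measure less than $1$.

In the first case $\mu(T_0)\ge3$, and Lemma~\ref{lem:core}(b) gives $\mu(T_0)\le3.1$ and a firm $4\alpha_1$-hub. By Lemma~\ref{lem:propagate}, $3\le\mu(G)\le3.1$ and $G$ has a hub of quality $\psi(4\alpha_1)\le\eta_1$. This is (iii).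

In the second case let $s$ be least with $\mu(T_s)\ge2+\alpha_2$. Then $\mu(T_s)\le3.1$ and $T_s$ has a firm $4\alpha_2$-hub, by Lemma~\ref{lem:core}(a) if $s=0$ and by Lemma~\ref{lem:cross} if $s\ge1$. Lemma~\ref{lem:propagate} applied to $T_s\subset\dots\subset T_r$ gives $\mu(G)\le3.1$ and a hub of quality $\psi(4\alpha_2)\le\eta_2$. This is (ii).
\end{proof}

\section{Large loose graphs have a surplus}\label{sec:surplus}

\begin{proposition}\label{prop:surplus}
Every loose graph $G$ with $\mu(G)\ge3.5$ has $\Phi_\sigma(G)\ge2+\varepsilon/4$.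
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:b}]
Let $k\ge k_0$; then $\sigma\kappa\ge2$ by the choice of $k_0$. If $\delta(G)\ge(3-\sigma)\kappa$, then $\mu(G)>3-\sigma\ge2$ and $\Phi_\sigma(G)=0$. A loose graph with $\mu(G)\ge2$ has $\Phi_\sigma(G)>0$: by Proposition~\ref{prop:surplus} if $\mu(G)\ge3.5$, and by \eqref{eq:two} and \eqref{eq:compare}, which give $\Phi_\sigma(G)\ge2-3.5\sigma$, if $\mu(G)<3.5$. So $G$ is not loose.
\end{proof}

In the rest of the paper we suppose that Proposition~\ref{prop:surplus} fails, let $G_0$ be a counterexample with the fewest vertices, and derive a contradiction. Losses now refer to $\omega_\sigma$.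

\subsection*{The chain}
Given a loose graph $G_i$ with $\mu(G_i)\ge3.5$, take a separation $(A,Z,B)$ with $\mu(A)\ge\mu(B)$.
\begin{itemize}
\item If $\mu(B)\ge2.5$, stop. Both $G_i[A\cup Z]$ and $G_i[B\cup Z]$ have measure at least $3.5$ and fewer vertices than $G_0$, so $\Phi_\sigma(G_i)\ge2(2+\varepsilon/4)-2=2+\varepsilon/2$ by Lemma~\ref{lem:step}(d).
\item If $\mu(A)<2.5$, stop. Then $\mu(G_i)<6$, so Proposition~\ref{prop:stable} and \eqref{eq:compare} give $\Phi_\sigma(G_i)\ge2+\varepsilon-6\sigma\ge2+\varepsilon/2$.
\item Otherwise perform \emph{step $i$}: put $B_i=B$, $Z_i=Z$, $b_i=\mu(B)<2.5$, and $G_{i+1}=G_i[A\cup Z]$, which has measure at least $3.5$.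
\end{itemize}
The chain is finite, the $G_i$ are induced subgraphs of $G_0$, and the pieces $B_i$ are disjoint. By minimality $\Phi_\sigma(G_i)\ge2+\varepsilon/4>\Phi_\sigma(G_0)$ for $i\ge1$. Write $d_i=d_{G_i}$, let $\ell_i(z)=\omega_\sigma(d_{i+1}(z))-\omega_\sigma(d_i(z))$ for $z\in Z_i$, and let
\[
L_i=\int_{Z_i}\ell_i,\qquad w_i=\int_{B_i}\omega_\sigma(d_i),\qquad x_i=\Phi_\sigma(G_i)-\Phi_\sigma(G_{i+1})=w_i-L_i .
\]
Step $i$ and its piece $B_i$ are \emph{light} if $b_i<1-\rho$ and \emph{heavy} otherwise; a heavy step with $b_i\ge1$ is \emph{wide}. We have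
\begin{equation}\label{eq:w}
w_i=b_i\ \text{ if $i$ is light},\qquad w_i\ge b_i-\sigma\ \text{ if $b_i<1$},\qquad w_i\ge1-3.5\sigma\ \text{ if $i$ is wide}.
\end{equation}
Indeed, on $B_i$ we have $d_i<1+b_i$. In a light step this is less than $2-\rho\le2-\sigma$, so the weight is $1$. If $b_i<1$, then $d_i<2$ and the weight is at least $1-\sigma$. In a wide step the graph $G_i[Z_i\cup B_i]$ has measure in $[2,3.5)$, so its weight $\Phi_\sigma$ is at least $2-3.5\sigma$, and Lemma~\ref{lem:step}(c) applies. Since $L_i\le\min\{1,b_i\}$, it follows that $x_i\ge0$ for light steps and $x_i\ge-3.5\sigma$ for heavy steps.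

Note that $3.5J\sigma\le\varepsilon/8$. If the chain had fewer than $J$ heavy steps, we would have $\Phi_\sigma(G_0)\ge2+\varepsilon/2-\varepsilon/8>2+\varepsilon/4$. So there is $m\ge1$ such that exactly $J$ of the steps $0,\dots,m-1$ are heavy, and only these steps are considered from now on. Their sum $\sum_{i<m}x_i=\Phi_\sigma(G_0)-\Phi_\sigma(G_m)$ is negative, and the negative terms sum to at least $-\varepsilon/8$. Hence
\begin{equation}\label{eq:budget}
\sum_{i<m}x_i^+\le\frac\varepsilon8,\qquad \Phi_\sigma(G_i)\le\Phi_\sigma(G_0)+\frac\varepsilon8<2.1\quad(i\le m).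
\end{equation}
So every step is nearly tight, and we can ask what this forces.

\subsection*{Wide steps}
In a wide step the separator must lose almost its whole weight $1$, and the graph spanned by the piece and its separator is near-extremal. Either the piece has measure about $1$, or there is a hub, outside of which degrees are about $1$. In both cases a typical vertex of $Z_i$ gains degree at most about $1$ and ends at about $3$, so it starts at about $2$ or more.

\begin{lemma}\label{lem:wide}
Let $i<m$ be a wide step.
\begin{itemize}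
\item[(a)] If $b_i\ge1+\rho/4$, then $\mu(\{v\in B_i:d_i(v)\le2-\rho\})\ge\rho/8$.
\item[(b)] All but measure $10^{-8}$ of the vertices $z\in Z_i$ satisfy $d_{i+1}(z)>2-\rho/2$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $P=G_i[Z_i\cup B_i]$, so $2\le\mu(P)<3.5$ and $\Phi_\sigma(P)\ge2-3.5\sigma$. By \eqref{eq:budget}, $x_i\le\varepsilon/8$. With \eqref{eq:w} and $L_i\le1$ this gives $L_i=w_i-x_i\ge1-\varepsilon$ and $w_i=x_i+L_i\le1+\varepsilon/8$. Since $\Phi_\sigma(P)=w_i+\int_{Z_i}\omega_\sigma(d_P)$, we obtain
\begin{equation}\label{eq:ZP}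
\int_{Z_i}\big(1-\omega_\sigma(d_P)\big)=1+w_i-\Phi_\sigma(P)\le\frac\varepsilon8+3.5\sigma\le\varepsilon,
\end{equation}
and $\Phi_\nu(P)\le\Phi_\sigma(P)+3.5\sigma\le w_i+1+3.5\sigma\le2+\varepsilon$. So $P$ is near-extremal.

Let $Z^*=\{z\in Z_i:d_{B_i}(z)>1+\rho/4\}$. If $b_i<1+\rho/4$, then $Z^*=\emptyset$. Let $b_i\ge1+\rho/4$. Then $\mu(P)\ge2+\rho/4\ge2+\alpha_2$, and by Proposition~\ref{prop:stable} the graph $P$ has an $\eta_1$-hub $Q$. Let $U=V(P)\setminus Q$ and $U^*=\{u\in U:d_U(u)\ge\rho/4\}$. By Lemma~\ref{lem:hub}, $\mu(U^*)\le800\sqrt{\eta_1}/\rho=8\cdot10^{-9}$, and $d_P\le1+\rho/4$ on $U\setminus U^*$.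

For (a), we have $\mu(B_i\cap U)\ge b_i-1\ge\rho/4$ and $\mu(U^*)\le\rho/8$, and the vertices of $B_i\cap(U\setminus U^*)$ have $d_i=d_P\le1+\rho/4\le2-\rho$.

To bound $Z^*$, note that $Z^*\subseteq(Z_i\cap Q)\cup U^*$, because $d_{B_i}\le d_P$. For $z\in Z_i\cap Q$ we have $d_P(z)-2\ge\rho/4-\mathrm{def}_P(z)$, so $1-\omega_\sigma(d_P(z))\ge\rho/4-\mathrm{def}_P(z)$. Integrating over $Z_i\cap Q$ and using \eqref{eq:ZP}, we get $\frac\rho4\mu(Z_i\cap Q)\le\varepsilon+\eta_1$. So in all cases $\mu(Z^*)\le4(\varepsilon+\eta_1)/\rho+8\cdot10^{-9}\le9\cdot10^{-9}$.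

For (b), we have $\int_{Z_i}(1-\ell_i)=1-L_i\le\varepsilon$, so all but measure $\theta$ of the $z\in Z_i$ have $\ell_i(z)>1-\theta$. By Lemma~\ref{lem:step}(b) these have $\omega_\sigma(d_i(z))<\theta$, that is, $d_i(z)>3-\sigma-\theta$. If also $z\notin Z^*$, then $d_{i+1}(z)=d_i(z)-d_{B_i}(z)>2-\rho/4-\sigma-\theta>2-\rho/2$. The exceptions have measure at most $\theta+9\cdot10^{-9}\le10^{-8}$.
\end{proof}

\subsection*{Low vertices}
A vertex $v\in B_j$, $j<m$, is \emph{low} if $d_j(v)\le2-\rho$. Let $\Lambda$ be the set of low vertices; it contains all light pieces. A low vertex has weight $1$ in $G_j$, and it can lose weight in the larger graphs $G_i$, $i<j$, only after its degree has been raised past $2-\sigma$. The edges that raise it from $2-\rho$ to $2-\rho/2$ cause no loss. By Lemma~\ref{lem:wide}(b) they rarely come from wide steps, and in the other steps nearly every edge must cause a loss. Let $\Lambda^+=\{v\in\Lambda:d_0(v)>2-\rho/2\}$.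

\begin{lemma}\label{lem:low}
We have $\mu(\Lambda^+)\le0.01$ and $\mu(\Lambda)\le3$. If $v\in(\Lambda\setminus\Lambda^+)\cap Z_i$, then $\ell_i(v)=0$.
\end{lemma}

\begin{proof}
For a step $l<m$ with $b_l<1$, call $d_{B_l}(z)-\ell_l(z)\ge0$ the \emph{waste} at $z\in Z_l$. Its integral over $Z_l$ is $e(B_l,Z_l)-L_l\le b_l-L_l$, which by \eqref{eq:w} is at most $x_l$ for a light step and at most $x_l+\sigma$ for a heavy one. By \eqref{eq:budget} the total waste over all these steps is at most $\varepsilon/8+J\sigma\le\varepsilon$.

Let $v\in\Lambda^+\cap B_j$. The degrees $d_0(v)\ge d_1(v)\ge\dots\ge d_j(v)$ go from above $2-\rho/2$ to at most $2-\rho$. Let $i<j$ be the index with $d_{i+1}(v)\le2-\rho/2<d_i(v)$. For $l<j$ we have $d_l(v)-d_{l+1}(v)=d_{B_l}(v)$ if $v\in Z_l$, and $d_l(v)=d_{l+1}(v)$ otherwise.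

Suppose first that $v\in Z_l$ for some wide step $l$ with $i\le l<j$. Then $d_{l+1}(v)\le d_{i+1}(v)\le2-\rho/2$, so $v$ is an exception in Lemma~\ref{lem:wide}(b) for step $l$. There are at most $J$ wide steps, so such vertices have measure at most $10^{-8}J\le0.008$.

Otherwise all steps $l$ with $i\le l<j$ and $v\in Z_l$ have $b_l<1$, and the waste at $v$ in these steps telescopes to
\[
\big(d_i(v)-d_j(v)\big)-\big(\omega_\sigma(d_j(v))-\omega_\sigma(d_i(v))\big).
\]
The second bracket is at most $1-\omega_\sigma(d_i(v))\le(d_i(v)-2+\sigma)^+$, so the waste at $v$ is at least $\min\{d_i(v),2-\sigma\}-d_j(v)\ge(2-\rho/2)-(2-\rho)=\rho/2$. Such vertices have measure at most $2\varepsilon/\rho\le0.002$. Thus $\mu(\Lambda^+)\le0.01$.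

A vertex of $\Lambda\setminus\Lambda^+$ has $d_0\le2-\rho/2\le2-\sigma$, so its weight is $1$ in every $G_i$ that contains it. This gives the last claim, and $\mu(\Lambda)\le\Phi_\sigma(G_0)+0.01\le3$ by \eqref{eq:budget}.
\end{proof}

\subsection*{Three pieces that are almost cliques}
The pieces are disjoint and $\mu(\Lambda)\le3$, so at most $24/\rho$ heavy steps $j$ have $\mu(\Lambda\cap B_j)\ge\rho/8$. Split the $J$ heavy steps, in order, into $J/3=24/\rho+1$ consecutive triples. One triple $i_1<i_2<i_3$ contains no such step. Let $I=\{i_1,i_2,i_3\}$. All steps between $i_1$ and $i_3$ that are not in $I$ are light, and by Lemma~\ref{lem:wide}(a)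
\begin{equation}\label{eq:triple}
\mu(\Lambda\cap B_i)<\rho/8,\qquad1-\rho\le b_i<1+\rho/4\qquad(i\in I).
\end{equation}
Put $B_i'=B_i\setminus\Lambda$. We are now close to the model case of Section~\ref{sec:plan}: for $i\in I$, a vertex $v\in B_i'$ has $d_i(v)>2-\rho$ and all its neighbors in $G_i$ lie in $Z_i\cup B_i$, so its non-neighbors in $Z_i\cup B_i$ have measure less than $1+b_i-(2-\rho)<5\rho/4$.

\begin{lemma}\label{lem:meet}
If $i,j\in I$ and $i<j$, then $\mu(Z_i\cap B_j')\le0.03$.
\end{lemma}

\begin{proof}
Let $Y=Z_i\cap B_j'$ and $R=G_0[Y\cup B_i']$. The sets $Y\subseteq Z_i$ and $B'_i$ are disjoint, so $\mu(R)\ge\mu(Y)+1-\frac98\rho$ by \eqref{eq:triple}. We count the nonadjacent pairs of $R$; adjacency is the same in all $G_l$, as they are induced subgraphs. Since $Y\subseteq B_j'$ and $\mu(Y)\le1$, there are at most $\frac12\cdot\frac54\rho\kappa^2$ such pairs inside $Y$. Every other pair contains a vertex of $B_i'$ and lies in $Z_i\cup B_i$, so there are at most $(1+\frac\rho4)\frac54\rho\kappa^2$ of them. The total is at most $1.9\rho\kappa^2$.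 If $\mu(R)\le1$, then $\mu(Y)\le\frac98\rho$. Otherwise $R$ has $\kappa+t$ vertices with $t\ge1$, and Lemma~\ref{lem:pairs} gives $(t/\kappa)^2\le5.7\rho+\nu^2\le5.76\rho$, so $\mu(R)-1=t/\kappa\le2.4\sqrt\rho=0.024$. In both cases $\mu(Y)\le0.024+\frac98\rho\le0.03$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:surplus}]
Let $\Gamma=\bigcup_{i_1\le i\le i_3}B_i\subseteq V(G_{i_1})$. We compute the weight of $\Gamma$ in $G_{i_1}$. For $v\in B_j\subseteq\Gamma$,
\[
\omega_\sigma(d_{i_1}(v))=\omega_\sigma(d_j(v))-\sum_{i_1\le i<j,\ v\in Z_i}\ell_i(v).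
\]
Since $Z_i\subseteq V(G_{i+1})$ is disjoint from $B_l$ for $l\le i$, the set $Z_i\cap\Gamma$ lies in the pieces $B_j$ with $i<j\le i_3$. Integrating over $\Gamma$ gives
\[
\Phi_\sigma(G_{i_1})\ge\int_\Gamma\omega_\sigma(d_{i_1})=\sum_{i=i_1}^{i_3}\Big[w_i-\int_{Z_i\cap\Gamma}\ell_i\Big].
\]
For a light step the bracket is at least $b_i-L_i\ge0$; this is why the triple was chosen with only light steps in between. For $i\in I$, \eqref{eq:w} and \eqref{eq:triple} give $w_i\ge\min\{1-\rho-\sigma,\,1-3.5\sigma\}\ge1-2\rho$. It remains to bound the losses for $i\in I$. A vertex of $Z_i\cap\Gamma$ is either low or lies in $B_j'$ for some $j\in I$ with $j>i$, because light pieces consist of low vertices. As $\ell_i\le1$, the low vertices lose at most $\mu(\Lambda^+)\le0.01$ in step $i$ by Lemma~\ref{lem:low}, and each set $Z_i\cap B_j'$ loses at most $0.03$ by Lemma~\ref{lem:meet}. So the loss is at most $0.01+2\cdot0.03$ for $i=i_1$, at most $0.01+0.03$ for $i=i_2$, and $0$ for $i=i_3$, where $Z_{i_3}\cap\Gamma=\emptyset$. Therefore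
\[
\Phi_\sigma(G_{i_1})\ge3(1-2\rho)-0.11>2.8,
\]
which contradicts \eqref{eq:budget}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{cracow} \emph{Research Problems from the Fourth Cracow Conference (Czorsztyn, 2002)}, \texttt{https://core.ac.uk/download/pdf/81965838.pdf}.
\end{thebibliography}
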